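# List decoding concatenated codes past the product bound

## 1. Theorem A and the objects in it

**Theorem A.** Fix a prime power $q$ and put
$$f(\Delta,\delta)=\frac{\Delta\delta}{2}\Bigl(1+\frac{q}{4(q-1)}\,\Delta\delta\Bigr).$$
Then
$$\frac{\Delta\delta}{2}<f(\Delta,\delta)<1-\frac1q\qquad\text{for all }0<\Delta<1,\ 0<\delta<1-\frac1q .$$
Moreover there is one deterministic algorithm that, for every $q$-ary concatenated code $C$ of block length $N$ whose outer code is a Reed–Solomon code of relative distance $\Delta\in(0,1)$ and whose inner code is an arbitrary $q$-ary code of relative distance $\delta\in(0,1-\frac1q)$, and for every $y\in\mathbb F_q^N$, outputs all codewords of $C$ within Hamming distance $f(\Delta,\delta)N$ of $y$, in time polynomial in $N$.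

Let us unpack this. Write $d$ for Hamming distance, the number of coordinates in which two words differ. The relative distance of a code is its minimum distance divided by its length.

**Outer code.** Let $Q=q^k$. Choose $n\le Q$ distinct points $a_1,\dots,a_n\in\mathbb F_Q$ and a dimension $K$. The Reed–Solomon code $C_{out}$ consists of the words $(w(a_1),\dots,w(a_n))$, where $w\in\mathbb F_Q[X]$ has degree less than $K$. Two distinct such polynomials agree in at most $K-1$ points, and some pair agrees in exactly $K-1$ of the $a_i$, so the relative distance is $\Delta=(n-K+1)/n$. We write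
$$R=1-\Delta=\frac{K-1}{n}.$$
Since $0<\Delta<1$, we have $K\ge2$ and $0<R<1$.

**Inner code.** This is any set $C_{in}\subseteq\mathbb F_q^m$ of exactly $Q$ words, of relative distance $\delta$, with a fixed bijection $E:\mathbb F_Q\to C_{in}$. It need not be linear.

**Concatenated code.** This is $C=\{(E(c_1),\dots,E(c_n)):(c_1,\dots,c_n)\in C_{out}\}\subseteq\mathbb F_q^N$ with $N=nm$. Two distinct outer codewords differ in at least $\Delta n$ positions, and each such position contributes at least $\delta m$ differences. So the relative distance of $C$ is at least $\Delta\delta$, the designed distance.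

**Conventions.** The numbers $Q$ and $m$ are bounded by a fixed polynomial in $n$, so the inner code can be searched by brute force. The input consists of $q$, $Q$, $n$, $K$, the evaluation points, the table of $E$, and $y$; the description allows arithmetic in $\mathbb F_Q$. "Polynomial time" means bounded by a polynomial in $N$ whose degree and coefficients may depend on $q,\Delta,\delta$, but not on $N$ or on the particular code.

The question answered by Theorem A comes from "List Decoding of Concatenated Codes" (doi:10.1007/978-3-540-30180-6_8). It is known that the GMD (generalized minimum distance) algorithm uniquely decodes these codes in polynomial time up to a fraction $\Delta\delta/2$ of errors, the product bound. Is there one function $f$ of $\Delta,\delta$ alone (for the fixed $q$), with values in $[0,1-1/q)$ and strictly above $\Delta\delta/2$ in the entire range, and one uniform polynomial time algorithm that list decodes every such code up to the fraction $f(\Delta,\delta)$? Theorem A says yes, with an explicit $f$. Sections 8 to 10 prove three companions: a larger radius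 (Theorem B), an upper bound on what any such $f$ can be (Theorem C), and a conditional obstruction at high outer rate (Proposition D).

Throughout we use the abbreviations
$$\theta=\frac{q}{q-1},\qquad z=\theta\delta\in(0,1),\qquad\text{so that}\quad f=\frac{\Delta\delta}2\Bigl(1+\frac{\Delta z}4\Bigr).$$

**Running example.** Let $q=2$, $Q=4$, $\mathbb F_4=\{0,1,\omega,\omega^2\}$. Map $0,1,\omega,\omega^2$ to $000,011,101,110$, repeat this word three times and append seven zeros. This gives $E:\mathbb F_4\to\mathbb F_2^{16}$ in which any two distinct codewords are at distance exactly $6$, so $m=16$ and $\delta=\frac38$. For the outer code take $n=4$ (all of $\mathbb F_4$) and $K=2$, so $R=\frac14$, $\Delta=\frac34$. Then $N=64$, $z=\frac34$, and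
$$\frac{\Delta\delta}2=\frac9{64},\qquad f=\frac9{64}\Bigl(1+\frac9{64}\Bigr)=\frac{657}{4096}\approx\frac{10.27}{64}.$$
The product bound corresponds to $9$ errors and Theorem A handles $10$.

## 2. Equidistant inner codes by hand, and what hard decisions lose

**A list is needed.** In the running example consider the outer codewords of the polynomials $0$ and $X$, namely $(0,0,0,0)$ and $(0,1,\omega,\omega^2)$. Let $y$ have blocks $E(0)$, $E(0)$, $E(\omega)$, and a last block halfway between $E(0)$ and $E(\omega^2)$, that is, three of the six differing coordinates are taken from each. Then $y$ is at distance $0+0+6+3=9$ from the first codeword of $C$ and $0+6+0+3=9$ from the second. At $9=\frac{\Delta\delta}2N$ errors there are already two answers, so from there on the output has to be a list.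

**A case where more is visibly possible.** Suppose that all distances in the inner code equal $\delta m$, and that each received block happens to be an inner codeword, $y_i=E(x_i)$. Then the encoding of $c$ is at distance $\delta m\cdot\#\{i:c_i\ne x_i\}$ from $y$. So list decoding $C$ at $y$ up to a fraction $\rho$ is exactly list decoding the Reed–Solomon code at $x$ up to a fraction $\rho/\delta$. The Guruswami–Sudan theorem, which will be a special case of Lemma 1, does this for $\rho/\delta$ below $1-\sqrt{1-\Delta}$. Since
$$1-\sqrt{1-\Delta}=\frac{\Delta}{1+\sqrt{1-\Delta}}>\frac\Delta2,$$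
these received words can be handled past the product bound.

**The obvious two-stage decoder.** This suggests decoding each $y_i$ to a nearest inner codeword $E(x_i)$, then list decoding $x$ as a Reed–Solomon word. If a block is decoded to the wrong symbol, it contains at least $\delta m/2$ errors. With $\rho N$ errors in total, at most $2\rho n/\delta$ blocks are wrong, and Guruswami–Sudan copes when this is below $(1-\sqrt R)n$. The guarantee is
$$\rho<\frac\delta2\bigl(1-\sqrt R\bigr),$$
which is *less* than $\frac{\delta}{2}(1-R)=\frac{\Delta\delta}2$, because $\sqrt R>R$. In the running example it is $\frac6{64}$ against $\frac9{64}$.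

The loss is real. With an equidistant inner code of minimum distance $d_0=\delta m$, put $\lfloor d_0/2\rfloor+1$ errors, pointing towards one other codeword, into $\lceil(1-\sqrt R)n\rceil$ blocks. Each of these blocks is now strictly closer to the wrong codeword, so the hard decisions $x$ differ from $c$ in at least a fraction $1-\sqrt R$ of the positions, and list decoding $x$ up to any fraction below $1-\sqrt R$ misses $c$. What was lost is the information that those blocks were very unreliable. So we need an outer decoder that accepts reliabilities.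

## 3. Soft-decision list decoding of Reed–Solomon codes

The outer decoder receives, for each position $i$, a probability vector $p_i$ on $\mathbb F_Q$ instead of a symbol. Put $\|p\|^2=\sum_\alpha p(\alpha)^2$. The following is a form of the Guruswami–Sudan / Koetter–Vardy theorem. We prove it in full.

**Lemma 1.** Let $a_1,\dots,a_n\in\mathbb F_Q$ be distinct, $K\ge2$, $R=\frac{K-1}n<1$, and let $p_1,\dots,p_n$ be rational probability vectors on $\mathbb F_Q$. Put $S=\frac1n\sum_i\|p_i\|^2$ and let $\varepsilon\in(0,1]$ be rational. In deterministic time polynomial in $n,Q,1/\varepsilon$ and the bit lengths, one can compute a list containing every $w\in\mathbb F_Q[X]$ of degree less than $K$ with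
$$\frac1n\sum_ip_i(w(a_i))\ge\sqrt{RS}+\varepsilon. \tag{1}$$

For a quick check, let each $p_i$ be a point mass at $x_i$. Then $S=1$, and (1) says that $w$ agrees with $x$ in a fraction at least $\sqrt R+\varepsilon$ of the positions. This is the Guruswami–Sudan radius $1-\sqrt R$ used above. At the other extreme, uniform $p_i$ give $S=\frac1Q$ and the left side is $\frac1Q$ for every $w$. Since $R\ge\frac1n\ge\frac1Q$, we have $\sqrt{RS}\ge\frac1Q$ and no $w$ qualifies, as should be the case with no information.

*Proof.* Put $\kappa=K-1\ge1$, $M=\lceil9/\varepsilon^2\rceil$, and $\mu_{i,\alpha}=\lfloor Mp_i(\alpha)\rfloor$. The $\mu_{i,\alpha}$ are integer multiplicities that imitate the weights. Put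
$$\Gamma=\sum_{i,\alpha}\tfrac12\mu_{i,\alpha}(\mu_{i,\alpha}+1),\qquad D=\bigl\lceil\sqrt{2\kappa\Gamma}\,\bigr\rceil .$$
Since $\sum\mu_{i,\alpha}^2\le M^2nS$ and $\sum\mu_{i,\alpha}\le Mn$, we have $\Gamma\le\frac12(M^2nS+Mn)$. The integer $D$ is the least $D\ge0$ with $D^2\ge2\kappa\Gamma$, so it is computed exactly.

**Step 1: interpolation.** The purpose of this step is to find a nonzero $T\in\mathbb F_Q[X,Y]$ of low weighted degree that vanishes to order $\mu_{i,\alpha}$ at each point $(a_i,\alpha)$. We use only monomials $X^iY^j$ with $i+\kappa j\le D$. With $\ell=\lfloor D/\kappa\rfloor$, their number is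
$$\sum_{j=0}^{\ell}(D-\kappa j+1)=(\ell+1)\Bigl(D+1-\frac{\kappa\ell}2\Bigr)\ge(\ell+1)\Bigl(\frac D2+1\Bigr)>\frac D\kappa\Bigl(\frac D2+1\Bigr)\ge\frac{D^2}{2\kappa}\ge\Gamma,$$
where we used $\kappa\ell\le D$ and $\ell+1>D/\kappa$. (If $\Gamma=0$ then $D=0$, and the count reads $1>0$.) The vanishing condition is that $T(X+a_i,Y+\alpha)$ contain only monomials of total degree at least $\mu_{i,\alpha}$. It says that the coefficients of $X^aY^b$ with $a+b<\mu_{i,\alpha}$ are zero. These are $\frac12\mu_{i,\alpha}(\mu_{i,\alpha}+1)$ homogeneous linear equations in the coefficients of $T$, and $\Gamma$ in total. There are more unknowns than equations, so a nonzero solution $T$ exists, and linear algebra finds one.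

**Step 2: every good $w$ is a $Y$-root of $T$.** Let $\deg w\le\kappa$. Each monomial $X^iY^j$ of $T$ becomes $X^iw^j$, of degree at most $i+\kappa j\le D$, so $\deg T(X,w(X))\le D$. Next, fix $i$ and put $\alpha=w(a_i)$. Then
$$T(X+a_i,w(X+a_i))=T\bigl(X+a_i,\ \alpha+(w(X+a_i)-\alpha)\bigr),$$
and $X$ divides $w(X+a_i)-\alpha$, so by the vanishing condition $X^{\mu_{i,\alpha}}$ divides the whole expression. Hence $T(X,w(X))$ is divisible by $\prod_i(X-a_i)^{\mu_{i,w(a_i)}}$. If $w$ satisfies (1), then
$$\sum_i\mu_{i,w(a_i)}>M\sum_ip_i(w(a_i))-n\ge Mn\sqrt{RS}+Mn\varepsilon-n .$$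
On the other side, $2\kappa\Gamma\le nR\cdot(M^2nS+Mn)=n^2R(M^2S+M)$, so
$$D<\sqrt{2\kappa\Gamma}+1\le n\sqrt{R(M^2S+M)}+1\le nM\sqrt{RS}+n\sqrt M+n .$$
By the choice of $M$ we have $\sqrt M\,\varepsilon\ge3$, and $\sqrt M\ge1$. So $M\varepsilon\ge3\sqrt M\ge\sqrt M+2$, that is, $Mn\varepsilon-n\ge n\sqrt M+n$. Therefore $\sum_i\mu_{i,w(a_i)}>D\ge\deg T(X,w(X))$, which forces $T(X,w(X))=0$.

**Step 3: finding the $Y$-roots (Roth–Ruckenstein).** The purpose is to list all $w$ of degree less than $K$ with $T(X,w)=0$, one coefficient at a time. For $0\ne U\in\mathbb F_Q[X,Y]$ let $U^\sharp=X^{-v}U$, where $X^v$ is the exact power of $X$ dividing $U$. Then $U^\sharp(0,Y)\ne0$. If $U(X,w)=0$, then $U^\sharp(X,w)=0$, and setting $X=0$ shows that $\gamma=w(0)$ is a root of $U^\sharp(0,Y)$. Writing $w=\gamma+Xw_1$, we see that $w_1$ is a $Y$-root of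
$$U_\gamma(X,Y)=U^\sharp(X,XY+\gamma),$$
which is nonzero because the substitution $Y\mapsto XY+\gamma$ is invertible over $\mathbb F_Q(X)$. So start with $U=T$, find all roots $\gamma\in\mathbb F_Q$ of $U^\sharp(0,Y)$ by trying every element of $\mathbb F_Q$, pass to each $U_\gamma$, and recurse to depth $K$. The labels along a path of length $K$ are the coefficients of a candidate $w$, and every $Y$-root of degree less than $K$ appears. Each candidate is tested for $T(X,w)=0$.

**Step 4: the recursion stays small.** Let $\gamma$ be a root of $U^\sharp(0,Y)$ of multiplicity $\tau$, and write $U^\sharp(X,Y+\gamma)=\sum t_{ij}X^iY^j$. Then $t_{0\tau}\ne0$. We have $U_\gamma=\sum t_{ij}X^{i+j}Y^j$, so the power of $X$ dividing $U_\gamma$ is $v=\min\{i+j:t_{ij}\ne0\}\le\tau$. The polynomial $U_\gamma^\sharp(0,Y)=\sum_{i+j=v}t_{ij}Y^j$ has degree at most $v\le\tau$. The multiplicities $\tau$ of the different roots add up to at most $\deg U^\sharp(0,Y)$. So the sum of $\deg U^\sharp(0,Y)$ over all nodes of one recursion level never exceeds $\deg_YT$, and each level has at most $\deg_YT$ edges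 to the next. The $Y$-degrees do not increase, and the $X$-degrees grow by at most $\deg_YT$ per level. Finally $\Gamma\le M^2n$ (as $S\le1\le M$), so $D\le\sqrt2\,nM+1$ and all sizes are polynomial in $n,Q,1/\varepsilon$ and the bit lengths. $\square$

## 4. From errors to weights: one inequality per block

We must now turn each received block $y_i$ into a vector $p_i$. We measure errors in units of the inner minimum distance: for a block $y\in\mathbb F_q^m$ put
$$s(\alpha)=\frac{d(y,E(\alpha))}{\delta m}\qquad(\alpha\in\mathbb F_Q),$$
and write $s_i$ for the function belonging to $y_i$. The encoding of $c$ is within $\rho N$ of $y$ exactly when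
$$\frac1n\sum_is_i(c_i)\le\frac\rho\delta. \tag{2}$$

The condition (1) couples the blocks through $\sqrt{RS}$. The inequality $\sqrt{RS}\le\frac12(R+S)$ decouples them: (1) holds as soon as
$$\frac1n\sum_i\Bigl(p_i(c_i)-\tfrac12\|p_i\|^2\Bigr)\ge\frac R2+\varepsilon. \tag{3}$$
The hypothesis (2) is linear in the errors, so we look for weights that satisfy, in each block, a lower bound linear in the errors:
$$p(\alpha)-\tfrac12\|p\|^2\ge\frac a2-Bs(\alpha)\qquad\text{for all }\alpha\in\mathbb F_Q. \tag{4}$$
Averaging (4) and using (2), the left side of (3) is at least $\frac a2-\frac{B\rho}\delta$. So we succeed for $\rho<\frac{\delta(a-R)}{2B}$. For a given slope $B$ we want the intercept $a$ as large as possible.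

Which $p$ is best? Consider $\Phi(p)=\frac12\|p\|^2+B\sum_\beta p(\beta)s(\beta)$ on the set of probability vectors. If $p$ minimizes $\Phi$, then moving from $p$ towards the point mass at $\alpha$ does not decrease $\Phi$ to first order, so
$$p(\alpha)+Bs(\alpha)-\|p\|^2-B\sum_\beta p(\beta)s(\beta)\ge0 .$$
This is (4) with $a=2\Phi(p)$. No other weights do better. Indeed, if $p'$ satisfies (4), average (4) with the weights of the minimizer $p$: we get $\frac a2-B\sum ps\le\sum pp'-\frac12\|p'\|^2\le\frac12\|p\|^2$, so $a\le2\Phi(p)$. The minimizer is explicit, and the next lemma gives a direct proof that does not need the optimization.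

**Lemma 2.** Let $B>0$ and $s:\mathbb F_Q\to[0,\infty)$. There is a unique $u$ with $\sum_\alpha(u-Bs(\alpha))_+=1$, where $(x)_+=\max(x,0)$. Let $p(\alpha)=(u-Bs(\alpha))_+$, a probability vector. Then for every $\alpha$
$$p(\alpha)-\tfrac12\|p\|^2\ge\tfrac12\Bigl(\|p\|^2+2B\sum_\beta p(\beta)s(\beta)\Bigr)-Bs(\alpha).$$

*Proof.* The sum is continuous in $u$, equals $0$ for $u\le B\min s$, and is strictly increasing to $\infty$ afterwards. So $u$ exists and is unique. Where $p(\beta)\ne0$ we have $p(\beta)=u-Bs(\beta)$, hence
$$\|p\|^2=\sum_\beta p(\beta)\bigl(u-Bs(\beta)\bigr)=u-B\sum_\beta p(\beta)s(\beta),$$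
that is, $u=\|p\|^2+B\sum_\beta p(\beta)s(\beta)$. Insert this into $p(\alpha)\ge u-Bs(\alpha)$ and subtract $\frac12\|p\|^2$. $\square$

The number $u$ is computed exactly. Sort the values $s(\alpha)$. The active set $U=\{\alpha:p(\alpha)>0\}$ is an initial segment of the sorted order, and $u=\bigl(1+B\sum_{\alpha\in U}s(\alpha)\bigr)/|U|$. Try all initial segments. Each $s(\alpha)$ is an integer divided by the integer $\delta m$, so $u$ is rational with $O(\log N)$ bits plus $O(1)$ times the bit length of $B$.

In the running example take the block $y=E(0)$, so $s=(0,1,1,1)$. For $B=1$ we get $u=1$ and $p=(1,0,0,0)$. For $B=\frac{23}{32}$ all four symbols are active, $u=\frac14(1+3B)=\frac{101}{128}$, and $p=\frac1{128}(101,9,9,9)$. With the smaller slope the decoder hedges even when the block is an exact inner codeword.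

What remains is to bound the intercept from below uniformly. For a probability vector $p$ write
$$P=\|p\|^2,\qquad\sigma=2\sum_\alpha p(\alpha)s(\alpha),\qquad\text{so that}\quad 2\Phi(p)=P+B\sigma .$$

**Definition.** A pair $(B,a)$ with $0<B\le1$ is *admissible* for $(q,\delta)$ if $P+B\sigma\ge a$ for every inner code of relative distance $\delta$, every $y\in\mathbb F_q^m$ and every probability vector $p$.

Taking $y=E(\alpha)$ and $p$ the point mass at $\alpha$ gives $P=1$, $\sigma=0$, so $a\le1$ in every admissible pair.

**Proposition 3.** Let $(B,a)$ be rational and admissible for $(q,\delta)$, and let $\rho\ge0$ be rational with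
$$\varepsilon:=\tfrac12(a-R)-\frac{B\rho}\delta>0,\qquad\text{i.e.}\quad\rho<\frac{\delta(a-R)}{2B}.$$
Then all codewords of $C$ within distance $\rho N$ of $y=(y_1,\dots,y_n)$ can be found in deterministic time polynomial in $N,1/\varepsilon$ and the bit lengths of $B,a,\rho$.

*Proof.* Since $a\le1$ we have $\varepsilon\le\frac12$, and $\varepsilon$ is rational because $R$ and $\delta$ are. Compute all $s_i(\alpha)$ by brute force and let $p_i$ be the vector of Lemma 2 for $s_i$. By Lemma 2 and admissibility applied to $p_i$,
$$p_i(\alpha)-\tfrac12\|p_i\|^2\ge\tfrac a2-Bs_i(\alpha)\qquad\text{for all }\alpha .$$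
Let $c\in C_{out}$ have encoding within $\rho N$ of $y$, so that (2) holds. Averaging over $i$ with $\alpha=c_i$, and with $S=\frac1n\sum_i\|p_i\|^2$,
$$\frac1n\sum_ip_i(c_i)\ge\frac S2+\frac a2-\frac{B\rho}\delta=\frac{S+R}2+\varepsilon\ge\sqrt{RS}+\varepsilon .$$
So $c$ is in the list produced by Lemma 1. Encode each candidate and output those within distance $\rho N$ of $y$. $\square$

## 5. Slope one returns exactly the product bound

The first pair to try uses only the triangle inequality. For $\alpha\ne\beta$ we have $d(y,E(\alpha))+d(y,E(\beta))\ge\delta m$, that is,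
$$s(\alpha)+s(\beta)\ge1\qquad(\alpha\ne\beta). \tag{5}$$
Multiply by $p(\alpha)p(\beta)$ and sum over all ordered pairs with $\alpha\neq\beta$. The right side gives $1-P$, and the left side is at most $\sum_{\alpha,\beta}p(\alpha)p(\beta)(s(\alpha)+s(\beta))=\sigma$. Hence
$$P\ge1-\sigma, \tag{6}$$
so $(1,1)$ is admissible, and Proposition 3 decodes for all
$$\rho<\frac{\delta(1-R)}2=\frac{\Delta\delta}2 .$$
We have a clean decoder that stops at precisely the product bound. With $B=1$ nothing better can come out of Proposition 3, because $a\le1$ always.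

So the slope must go below $1$. Put $B=1-\eta$ with $\eta>0$. Two facts show what this entails.

First, $a=1$ cannot be kept. Let $E(\alpha),E(\beta)$ be at distance exactly $\delta m$, let $y=E(\alpha)$, $p(\alpha)=1-x$, $p(\beta)=x$. Then $P=1-2x+2x^2$, $\sigma=2x$, and $P+B\sigma=1-2\eta x+2x^2$, which at $x=\eta/2$ equals $1-\frac{\eta^2}2$. So $a\le1-\frac{\eta^2}2$. This loss is only of second order in $\eta$.

Second, (6) is too weak to prove a loss of second order. From $P\ge\max(1-\sigma,0)$ alone one gets $P+B\sigma\ge1-\eta$ (the minimum sits at $\sigma=1$), a loss of first order. The resulting radius is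
$$\frac{\delta(1-\eta-R)}{2(1-\eta)}=\frac\delta2\Bigl(1-\frac R{1-\eta}\Bigr)<\frac{\delta}{2}(1-R),$$
worse than before. The enemy would be a $p$ spread over very many inner codewords, all at distance $\frac12\delta m$ from $y$: then $P\approx0$ and $\sigma=1$. We need to show that this configuration does not exist.

## 6. A quadratic gain in the inner code

The enemy is impossible because of the finite alphabet. If many codewords are each at distance $\frac12\delta m$ from $y$, then in each coordinate most of them show the symbol of $y$, and the errors of two of them collide often enough to pull their distance below $\delta m$. The next lemma makes this quantitative.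

**Lemma 4.** (i) For every inner code of relative distance $\delta$, every $y$ and every $p$,
$$P\ge1-\sigma+\frac z4\sigma^2 .$$
(ii) For every $\eta\in[0,1)$ the pair $\bigl(1-\eta,\ 1-\eta^2/z\bigr)$ is admissible.

*Proof.* **Step 1: two random codewords are far apart on average.** Draw $\alpha,\alpha'$ independently from $p$ and let $c=E(\alpha)$, $c'=E(\alpha')$. When $\alpha\ne\alpha'$, the distance is at least $\delta m$, so
$$\frac1m\,\mathbb E\,d(c,c')\ge\delta\Pr[\alpha\ne\alpha']=\delta(1-P).$$

**Step 2: an upper bound for the same average, coordinate by coordinate.** Let $h$ be the distribution of the symbol $c_j$ and $e_j=\Pr[c_j\ne y_j]$. The symbol $y_j$ has probability $1-e_j$, and the other $q-1$ symbols share $e_j$. By Cauchy–Schwarz their squares sum to at least $e_j^2/(q-1)$. Hence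
$$\Pr[c_j\ne c_j']=1-\sum_xh_x^2\le1-(1-e_j)^2-\frac{e_j^2}{q-1}=2e_j-\theta e_j^2 .$$

**Step 3: averaging.** The average of the $e_j$ over $j$ is $\frac1m\mathbb E\,d(c,y)=\delta\sum_\alpha p(\alpha)s(\alpha)=\frac{\delta\sigma}2$. Since $2e-\theta e^2$ is concave, the average of $2e_j-\theta e_j^2$ is at most its value at $\frac{\delta\sigma}2$. Combining with Steps 1 and 2,
$$\delta(1-P)\le\delta\sigma-\frac{\theta\delta^2\sigma^2}4 .$$
Divide by $\delta$ and recall $z=\theta\delta$. This is (i).

**Step 4: completing the square.** With $B=1-\eta$, part (i) gives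
$$P+B\sigma\ge1-\eta\sigma+\frac z4\sigma^2=1-\frac{\eta^2}z+\frac z4\Bigl(\sigma-\frac{2\eta}z\Bigr)^2\ge1-\frac{\eta^2}z. \qquad\square$$

Here is why this wins. The pair from (ii) gives in Proposition 3 the radius
$$\frac{\delta(a-R)}{2B}=\frac\delta2\cdot\frac{\Delta-\eta^2/z}{1-\eta}. \tag{7}$$
Compared with $\frac{\delta\Delta}2$, the denominator gains a factor $1+\eta+\cdots$ while the numerator loses only $\eta^2/z$. Any small enough $\eta>0$ beats the product bound.

For the best $\eta$, differentiate. The derivative of $\frac{\Delta-\eta^2/z}{1-\eta}$ vanishes when $\eta^2-2\eta+\Delta z=0$, that is, at $\eta=1-\sqrt{1-\Delta z}=\frac{\Delta z}2+\cdots$. The exact solution can be irrational; its leading term is rational and is all that Theorem A needs.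

## 7. Proof of Theorem A

**Step 1: the range of $f$.** Since $0<\Delta z<1$, we have $f=\frac{\Delta\delta}2\bigl(1+\frac{\Delta z}4\bigr)>\frac{\Delta\delta}2$, and $f<\frac\delta2\cdot\frac54=\frac58\delta<1-\frac1q$.

**Step 2: the pair.** Take
$$\eta=\frac{\Delta z}2,\qquad B=1-\frac{\Delta z}2,\qquad a=1-\frac{\eta^2}z=1-\frac{\Delta^2z}4 .$$
For an actual code $\Delta$ and $\delta$ are rational, so $B$, $a$ and $\rho=f(\Delta,\delta)$ are rational. The pair is admissible by Lemma 4(ii).

**Step 3: the margin.** We have to check $\varepsilon>0$ in Proposition 3. Here $a-R=\Delta-\frac{\Delta^2z}4$ and $\frac\rho\delta=\frac\Delta2\bigl(1+\frac{\Delta z}4\bigr)$, and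
$$\Bigl(1-\frac{\Delta z}2\Bigr)\Bigl(1+\frac{\Delta z}4\Bigr)=1-\frac{\Delta z}4-\frac{\Delta^2z^2}8 .$$
Therefore
$$\varepsilon=\frac12\Bigl(\Delta-\frac{\Delta^2z}4\Bigr)-\frac\Delta2\Bigl(1-\frac{\Delta z}4-\frac{\Delta^2z^2}8\Bigr)=\frac\Delta2\cdot\frac{\Delta^2z^2}8=\frac{\Delta^3z^2}{16}>0 .$$

**Step 4: the algorithm and its running time.** The algorithm computes $\Delta$ from $n,K$ and $\delta$ by comparing all pairs in the table of $E$, forms $B,a,\rho$, and runs the decoder of Proposition 3. It is deterministic, and its running time is polynomial in $N$ and $1/\varepsilon=16/(\Delta^3z^2)$. Since $\Delta\ge\frac1n$ and $z\ge\delta\ge\frac1m$, we even have $1/\varepsilon\le16n^3m^2$, so the time is bounded by one polynomial in $N$, with no dependence on $\Delta,\delta$ left. $\square$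

In the running example $\eta=\frac9{32}$, $B=\frac{23}{32}$, $a=\frac{229}{256}$ and $\varepsilon=\frac{243}{16384}$. For the block $y=E(0)$ and the weights $\frac1{128}(101,9,9,9)$ of Section 4 we get $P\approx0.637$, $\sigma=\frac{27}{64}$ and $P+B\sigma\approx0.941$, safely above $a\approx0.895$.

## 8. Theorem B: two families of admissible pairs and a larger radius

We keep $\theta,z,R$ and add
$$r=\sqrt{1-z}\in(0,1),\qquad J_q(x)=\frac1\theta\bigl(1-\sqrt{1-\theta x}\bigr),\qquad J=J_q(\delta)=\frac{1-r}\theta=\frac\delta{1+r},\qquad\eta_0=\frac{1-r}2 .$$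
The last formula for $J$ holds because $1-r=z/(1+r)$.

**Theorem B.** Let
$$F(\Delta,\delta)=\max\{J_q(\Delta\delta),F_2\},\qquad F_2=\begin{cases}\delta\,(1-\sqrt{1-\Delta})&\text{if }\sqrt{1-\Delta}\ge\frac{1+r}2,\\[2pt]J_q(\delta)\,(\Delta-\eta_0^2)&\text{otherwise.}\end{cases}$$
Then $\Delta\delta/2<F<1-1/q$. There is a uniform algorithm which, given $C$, $y$ and any rational $0\le\rho<F(\Delta,\delta)$, outputs all codewords within distance $\rho N$ of $y$. Its running time is polynomial in $N$, with constants depending on $q,\Delta,\delta,\rho$. Moreover $F=J_q(\Delta\delta)$ if $1-\Delta\le\theta\delta/4$, and $F=F_2$ if $1-\Delta\ge\theta\delta/4$.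

In the running example $r=\frac12$, $J=\frac14$, $\eta_0=\frac14$ and $\sqrt{1-\Delta}=\frac12<\frac{1+r}2=\frac34$. So $F_2=\frac14\bigl(\frac34-\frac1{16}\bigr)=\frac{11}{64}$, while $J_q(\Delta\delta)=\frac12\bigl(1-\frac{\sqrt7}4\bigr)\approx0.1693<\frac{11}{64}\approx0.1719$. This agrees with the last sentence of the theorem, since $1-\Delta=\frac14\ge\frac3{16}=\frac{\theta\delta}4$.

The function $f$ of Theorem A always lies below $J_q(\Delta\delta)$. With $t=\Delta z$, $f=\frac1\theta\bigl(\frac t2+\frac{t^2}8\bigr)$ and $J_q(\Delta\delta)=\frac1\theta(1-\sqrt{1-t})$. The claim is $\sqrt{1-t}<1-\frac t2-\frac{t^2}8$, whose right side is positive and has square $1-t+\frac{t^3}8+\frac{t^4}{64}>1-t$.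

The second family of pairs uses the triangle inequality (5) where $p$ is concentrated, and Lemma 4(i) only where $p$ is spread out.

**Lemma 5.** If $\frac{1+r}2\le B\le1$, then $(B,\,2B-B^2)$ is admissible.

*Proof.* Put $\eta=1-B$, so $0\le\eta\le\frac{1-r}2$ and $2B-B^2=1-\eta^2=B(1+\eta)$. Let $p^*=\max_\alpha p(\alpha)$.

**Case $p^*\ge\frac12$.** Let $p(\alpha^*)=p^*$ and $s^*=s(\alpha^*)$. By (5), $s(\beta)\ge1-s^*$ for $\beta\ne\alpha^*$. Hence
$$\sum_\alpha p(\alpha)s(\alpha)\ge p^*s^*+(1-p^*)(1-s^*)=(1-p^*)+(2p^*-1)s^*\ge1-p^* .$$
With $P\ge p^{*2}$ this gives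
$$P+B\sigma\ge p^{*2}+2B(1-p^*)=2B-B^2+(p^*-B)^2\ge2B-B^2 .$$

**Case $p^*\le\frac12$.** We first show $\sigma\ge1$. Let $s_0=s(\alpha_0)$ be the minimum of $s$. If $s_0\ge\frac12$, then $\sum ps\ge\frac12$. If $s_0<\frac12$, then (5) and $p(\alpha_0)\le\frac12$ give
$$\sum_\alpha p(\alpha)s(\alpha)\ge p(\alpha_0)s_0+(1-p(\alpha_0))(1-s_0)=(1-s_0)-p(\alpha_0)(1-2s_0)\ge\tfrac12 .$$
So $\sigma\ge1$. By Lemma 4(i),
$$P+B(\sigma-1)\ge1-\sigma+\frac z4\sigma^2+(1-\eta)(\sigma-1)=\frac z4\sigma^2-\eta(\sigma-1).$$
The right side has derivative $\frac z2\sigma-\eta\ge\frac z2-\eta$ in $\sigma$ for $\sigma\ge1$. This is nonnegative because $\eta\le\frac{1-r}2\le\frac{(1-r)(1+r)}2=\frac z2$. So the right side is at least its value at $\sigma=1$, which is $\frac z4$. Since $x(1-x)$ is increasing on $[0,\frac12]$ and $\eta\le\frac{1-r}2$,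
$$\eta(1-\eta)\le\frac{1-r}2\cdot\frac{1+r}2=\frac z4 .$$
Hence $P+B\sigma\ge B+\frac z4\ge B+\eta(1-\eta)=B+\eta B=B(1+\eta)$. $\square$

**Remark.** For rational $\delta$ the value $a=2B-B^2$ in Lemma 5 cannot be increased. Take an inner code with $Q$ words in which all distances are $\delta m$; Section 10 constructs one with $Q$ arbitrarily large. Let $y=E(\alpha)$, $p(\alpha)=1-\eta$, and spread $\eta$ equally over the other symbols. Then $P=(1-\eta)^2+\frac{\eta^2}{Q-1}$, $\sigma=2\eta$, and $P+(1-\eta)\sigma=1-\eta^2+\frac{\eta^2}{Q-1}$, which tends to $1-\eta^2=2B-B^2$.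

*Proof of Theorem B.*

**Step 1: the radii that the two families give in Proposition 3.** In the family of Lemma 4(ii) take $\eta=1-\sqrt{1-\Delta z}$, which satisfies $2\eta-\eta^2=\Delta z$. Then $a-R=\Delta-\frac{\eta^2}z=\frac{2\eta(1-\eta)}z$ and
$$\frac{\delta(a-R)}{2B}=\frac{\delta\eta}z=\frac\eta\theta=J_q(\Delta\delta).$$
In the family of Lemma 5 we have
$$\frac{\delta(a-R)}{2B}=\delta\Bigl(1-\frac B2-\frac R{2B}\Bigr). \tag{8}$$
If $\sqrt R\ge\frac{1+r}2$, then $B=\sqrt R$ is allowed and gives $\delta(1-\sqrt R)$. Otherwise $B=\frac{1+r}2=1-\eta_0$, with $a=1-\eta_0^2$, gives $\frac{\delta(\Delta-\eta_0^2)}{2(1-\eta_0)}=\frac\delta{1+r}(\Delta-\eta_0^2)=J(\Delta-\eta_0^2)$. So the value is $F_2$ in both cases.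

**Step 2: rational pairs and the algorithm.** Let $0\le\rho<F$ be rational. Then $\rho$ is below the radius of one of the two families at the value of $B$ just named. The radius is continuous in $B$. In the second family the named value lies in $[\frac{1+r}2,1)$, so it can be approached from above by rationals inside the family. Hence some rational $B$ in one of the families, with its rational $a$, satisfies $\rho<\frac{\delta(a-R)}{2B}$. The algorithm enumerates the rationals $B\in(0,1]$ in a fixed order and tests each against both families. For the first family, $a=1-(1-B)^2/z$. Membership in the second family is the rational test $2B\ge1$, $(2B-1)^2\ge1-z$, and there $a=2B-B^2$. It stops at the first success. The search time, the bit lengths of $B,a$, and the margin $\varepsilon$ depend only on $q,\Delta,\delta,\rho$. Then Proposition 3 applies.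

**Step 3: $\Delta\delta/2<F<1-1/q$.** For $0<x<\frac1\theta$ we have $J_q(x)=\frac x{1+\sqrt{1-\theta x}}>\frac x2$, so $F\ge J_q(\Delta\delta)>\frac{\Delta\delta}2$. For the upper bound, $J_q(\Delta\delta)<\frac1\theta$, $\delta(1-\sqrt{1-\Delta})<\delta<\frac1\theta$ and $J(\Delta-\eta_0^2)<J<\frac1\theta$, and $\frac1\theta=1-\frac1q$.

**Step 4: which term is the maximum when $\sqrt R\ge\frac{1+r}2$.** The function $t\mapsto(1-\sqrt{1-\Delta t})/t$ is increasing on $(0,1]$, being the chord slope from $0$ of a convex function that vanishes at $0$. Comparing $t=z$ with $t=1$,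
$$J_q(\Delta\delta)=\delta\,\frac{1-\sqrt{1-\Delta z}}z\le\delta\bigl(1-\sqrt{1-\Delta}\bigr)\qquad\text{always}. \tag{9}$$
So $F=F_2$ when $\sqrt R\ge\frac{1+r}2$. This range lies inside $R\geq\frac z4$, because $\frac z4=\frac{(1-r)(1+r)}4<\bigl(\frac{1+r}2\bigr)^2$.

**Step 5: which term is the maximum for smaller $R$.** Fix $\delta$ and let $\Delta$ vary. Consider $\phi(\Delta)=J_q(\Delta\delta)-J(\Delta-\eta_0^2)$, which is convex in $\Delta$. We evaluate it at two points.

At $R=\frac z4$ we have $1-\Delta z=1-z+\frac{z^2}4=(1-\frac z2)^2$, so $J_q(\Delta\delta)=\frac1\theta\cdot\frac z2=\frac\delta2$. Also $\frac z4+\eta_0^2=\frac{(1-r)(1+r)+(1-r)^2}4=\frac{1-r}2$, so $J(\Delta-\eta_0^2)=J\cdot\frac{1+r}2=\frac\delta2$. Thus $\phi=0$ there. The derivative at this point is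
$$\phi'=\frac{z}{2\theta\sqrt{1-\Delta z}}-J=\frac\delta{2-z}-\frac\delta{1+r}=\frac\delta{1+r^2}-\frac\delta{1+r}>0 .$$
By convexity $\phi\ge0$ for all larger $\Delta$, that is, for $R\le\frac z4$. There $F_2=J(\Delta-\eta_0^2)$ because $\frac z4<(\frac{1+r}2)^2$, and hence $F=J_q(\Delta\delta)$.

At $R=(\frac{1+r}2)^2$ the two expressions for $F_2$ coincide, since both come from (8) with $B=\frac{1+r}2=\sqrt R$. So $\phi\le0$ there, by (9). A convex function that is nonpositive at both ends of an interval is nonpositive on it, so $\phi\le0$ for $\frac z4\le R\le(\frac{1+r}2)^2$, and $F=F_2$ there. Together with Step 4, $F=F_2$ for all $R\ge\frac z4$. $\square$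

## 9. Theorem C: superpolynomially many codewords beyond $\Delta J_q(\delta)$

**Theorem C.** Let $\Delta\in(0,1)$, $\delta\in(0,1-\frac1q)$ be rational and $\rho>\Delta J_q(\delta)$. There are infinitely many concatenated codes with exactly these parameters ($n\to\infty$, $Q\le2n$, $m=O(\log n)$), each having a word $y$ with superpolynomially many (in $N$) codewords within distance $\rho N$. Hence every $f$ as in the question satisfies
$$f(\Delta,\delta)\le\Delta J_q(\delta)=\frac{\Delta\delta}{1+\sqrt{1-\theta\delta}}$$
at all rational $(\Delta,\delta)$.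

The plan is this. We want many outer codewords whose $i$-th symbols, for each $i$, all lie in one set $A_i\subseteq\mathbb F_Q$ whose inner encodings cluster around a single word, at relative distance about $J$. On a fraction about $R$ of the positions we moreover force all the outer codewords to vanish, so those positions cost nothing; the remaining fraction about $\Delta$ costs about $J$ each. The sets $A_i$ will be cosets of the multiplicative group of a subfield $\mathbb F_{Q_0}$ with $Q=Q_0^2$, and the codewords come from the norm map: for $x\in\mathbb F_Q$ we have $x^{Q_0+1}\in\mathbb F_{Q_0}$, because $(x^{Q_0+1})^{Q_0}=x^{Q_0^2}x^{Q_0}=x^{Q_0+1}$. For instance, with $Q_0=2$ the polynomial $X^3$ takes the values $0,1,1,1$ on $\mathbb F_4$.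

*Proof.* **Step 1: parameters.** Choose $\varepsilon>0$ so small that $\varepsilon\le R$, $e:=J+\varepsilon<1-\frac1q$ and
$$(\Delta+\varepsilon)(J+2\varepsilon)+\varepsilon\le\rho. \tag{10}$$
Let $Q_0=q^\ell$ with $\ell\to\infty$, and $Q=Q_0^2$. Let $n\le Q$ be the largest multiple of the denominator of $\Delta$, so $n\ge Q/2$ for large $\ell$. Let $K=Rn+1$, an integer with $2\le K\le n$, so the outer relative distance is exactly $\Delta$. Let $a_1,\dots,a_n\in\mathbb F_Q$ be any distinct points.

**Step 2: a random inner code with clusters.** The function $2x-\theta x^2$ is strictly increasing on $[0,\frac1\theta]$, and at $x=J$ it equals $J(2-\theta J)=\frac{(1-r)(1+r)}\theta=\delta$. So $\delta':=2e-\theta e^2>\delta$. Put $c_0=\min\{\delta'-\delta,\ 1-\frac1q-\delta,\ \varepsilon\}>0$, and let $m=O(\log Q)$ be a multiple of the denominator of $\delta$ with $m>\ln Q/c_0^2$.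

The group $\mathbb F_Q^*$ splits into $\frac{Q-1}{Q_0-1}=Q_0+1$ cosets $u$ of $\mathbb F_{Q_0}^*$. For each choose a uniform random center $y_u\in\mathbb F_q^m$. For $\alpha\in u$ let each coordinate of $E(\alpha)$ independently equal that of $y_u$ with probability $1-e$, and otherwise be uniform among the other $q-1$ symbols. Let $E(0)$ be uniform. All choices are independent. For $\alpha\ne\beta$ in the same coset, the probability that $E(\alpha),E(\beta)$ disagree in a given coordinate is
$$1-(1-e)^2-\frac{e^2}{q-1}=2e-\theta e^2=\delta'\ge\delta+c_0 .$$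
For all other pairs $\alpha\ne\beta$ the two words are independent and each is uniform, so this probability is $1-\frac1q\ge\delta+c_0$. For $\alpha\in u$ the disagreement probability with $y_u$ is $e=J+\varepsilon$.

Recall Hoeffding's inequality: a sum of $m$ independent variables with values in $[0,1]$ deviates from its mean by at least $c_0m$ in a given direction with probability at most $\exp(-2c_0^2m)$. The bad events are $d(E(\alpha),E(\beta))\le\delta m$ for one of the $\frac{Q(Q-1)}2$ pairs, and $d(E(\alpha),y_u)>(J+2\varepsilon)m$ for one of the $Q-1$ elements $\alpha\neq0$ (recall $\varepsilon\ge c_0$). Each has probability at most $\exp(-2c_0^2m)<Q^{-2}$, and there are $\frac{(Q-1)(Q+2)}2<Q^2$ of them. So some choice satisfies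
$$d(E(\alpha),E(\beta))>\delta m\ \ (\alpha\ne\beta),\qquad d(E(\alpha),y_u)\le(J+2\varepsilon)m\ \ (\alpha\in u). \tag{11}$$

**Step 3: making the relative distance exactly $\delta$.** Change $E(0)$ one coordinate at a time into $E(1)$. Its distance to the set $\{E(\alpha):\alpha\ne0\}$ starts above $\delta m$, ends at $0$, and changes by at most $1$ per step. As $\delta m$ is an integer, at some step this distance equals $\delta m$. Let $E(0)$ be the word at that step. All other pairs are unchanged, so the code has $Q$ distinct codewords and relative distance exactly $\delta$. The second part of (11) concerns only $\alpha\ne0$ and still holds.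

**Step 4: many outer codewords with values in few cosets.** Let $L=1+\lfloor\varepsilon n/(Q_0+1)\rfloor$. Then $(L-1)(Q_0+1)\le\varepsilon n\le Rn=K-1$. Let
$$t=K-1-(L-1)(Q_0+1)\ge(R-\varepsilon)n,$$
let $\mathcal T$ be the first $t$ positions and $h(X)=\prod_{i\in\mathcal T}(X-a_i)$. For nonzero $G\in\mathbb F_{Q_0}[Z]$ with $\deg G\le L-1$ put
$$g(X)=G(X^{Q_0+1}),\qquad W_G=h\,g,\qquad\deg W_G\le t+(L-1)(Q_0+1)=K-1 .$$
Distinct $G$ give distinct $W_G$, hence distinct codewords of $C_{out}$ and of $C$. For $x\in\mathbb F_Q$ we have $x^{Q_0+1}\in\mathbb F_{Q_0}$, so $g(x)\in\mathbb F_{Q_0}$.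

**Step 5: one word $y$ close to all of them.** Define $y_i=E(0)$ for $i\in\mathcal T$. For $i\notin\mathcal T$ we have $h(a_i)\ne0$, and we let $y_i$ be the center of the coset $h(a_i)\mathbb F_{Q_0}^*$. This $y$ does not depend on $G$. Consider the encoding of $W_G$.

- For $i\in\mathcal T$ the symbol is $W_G(a_i)=0$, and the block equals $y_i$.
- For $i\notin\mathcal T$ with $g(a_i)\ne0$, the symbol $h(a_i)g(a_i)$ lies in the coset $h(a_i)\mathbb F_{Q_0}^*$, and the block is at distance at most $(J+2\varepsilon)m$ from $y_i$.
- At most $\deg g\le\varepsilon n$ positions have $g(a_i)=0$, and each costs at most $m$.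

There are $n-t\le(\Delta+\varepsilon)n$ positions outside $\mathcal T$. By (10) the total distance is at most $\bigl[(\Delta+\varepsilon)(J+2\varepsilon)+\varepsilon\bigr]N\le\rho N$.

**Step 6: counting.** The number of these codewords is $Q_0^L-1$. Since $n\ge Q_0^2/2$, we have $L\ge\frac{\varepsilon n}{Q_0+1}\ge\frac{\varepsilon Q_0}4$, so the number is at least $Q_0^{\varepsilon Q_0/4}-1$. As $N=nm=O(Q_0^2\log Q_0)$, this is superpolynomial in $N$. No polynomial time algorithm can output them all. If $f$ is as in the question and $f(\Delta,\delta)>\Delta J_q(\delta)$ at a rational point, apply this with $\rho=f(\Delta,\delta)$ to get a contradiction. $\square$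

So the optimal radius lies between $F$ and $\Delta J_q(\delta)$. In the running example these are $\frac{11}{64}$ and $\frac{12}{64}$. The two bounds compare as follows.

- Both tend to $J_q(\delta)$ as $\Delta\to1$: for $1-\Delta\le\frac{\theta\delta}4$ we have $F=J_q(\Delta\delta)\to J_q(\delta)$.
- The product bound can be improved by at most the factor $\Delta J\big/\frac{\Delta\delta}2=2/(1+\sqrt{1-\theta\delta})<2$, which tends to $1$ as $\delta\to0$.
- If $\frac{\theta\delta}4\le1-\Delta\le(\frac{1+r}2)^2$, then $F=J(\Delta-\eta_0^2)$, so $F/(\Delta J_q(\delta))=1-\eta_0^2/\Delta$.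

## 10. Proposition D: high outer rate and the Guruswami–Sudan radius

In the range $\sqrt{1-\Delta}\ge\frac{1+r}2$ Theorem B gives $F=\delta(1-\sqrt{1-\Delta})$, which is the value seen by hand in Section 2 for equidistant inner codes. That computation also turns around.

**Proposition D.** Let $\delta\in(0,1-\frac1q)$ be rational. If all concatenated codes with parameters $(\Delta,\delta)$ can be list decoded up to a fraction $\rho$ in polynomial time, then all Reed–Solomon codes of relative distance $\Delta$ over fields $\mathbb F_{q^k}$, $q^k\le\mathrm{poly}(n)$, can be list decoded up to a fraction $\rho/\delta$ in polynomial time. Hence beating $F=\delta(1-\sqrt{1-\Delta})$ in the range $\sqrt{1-\Delta}\ge\frac{1+r}2$ would yield Reed–Solomon list decoding beyond the Guruswami–Sudan radius $1-\sqrt{1-\Delta}$.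

*Proof.* **Step 1: an equidistant inner code of relative distance $\delta$.** Write $\delta=\frac{a}{b}$ with integers $a,b\ge1$. Recall that the $q$-ary simplex code with $q^k$ words has length $\frac{q^k-1}{q-1}$ and all its nonzero words have weight $q^{k-1}$. (For $q=2$, $k=2$ it is $\{000,011,101,110\}$.) Let $C_{in}$ consist of $a$ copies of each simplex codeword, padded with zeros to length $m=bq^{k-1}$. There is room for this, that is, $a\,\frac{q^k-1}{q-1}\le bq^{k-1}$, because
$$\frac ab<1-\frac1q=\frac{q-1}q<\frac{q^{k-1}(q-1)}{q^k-1}.$$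
The code is linear, so any two distinct codewords differ in exactly $aq^{k-1}=\delta m$ coordinates. Also $m\le bQ\le\mathrm{poly}(n)$. The running example is the case $a=3$, $b=8$.

**Step 2: the reduction.** Given a received word $(x_1,\dots,x_n)\in\mathbb F_Q^n$ for the Reed–Solomon code, let $y_i=E(x_i)$. For $c\in C_{out}$ the $i$-th block of its encoding is at distance $0$ from $y_i$ if $c_i=x_i$, and $\delta m$ otherwise. So the relative distance of the encoding to $y$ is exactly $\delta$ times the relative distance of $c$ to $x$. Decoding $C$ at $y$ up to a fraction $\rho$, and reading off the outer codewords through $E^{-1}$, lists all $c$ within a fraction $\rho/\delta$ of $x$. Since $N=nm$ is polynomial in $n$, the running time is polynomial. The last sentence of the proposition is the case $\rho>F=\delta(1-\sqrt{1-\Delta})$. $\square$
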